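\title{Every finite graph has a completely distinguishable projection}

\begin{abstract}
A regular projection of a graph to the plane with $p$ double points gives rise to $2^p$ spatial embeddings, one for each choice of over/under information. The projection is completely distinguishable if no two of these embeddings are ambient isotopic. We prove the conjecture that every finite graph has such a projection. We isolate a linear condition on the set of crossing pairs of edges, called independence, which forces the $2^p$ embeddings to have different classes in the second cohomology of the deleted product. Generic convex straight-line drawings of $3$-connected graphs are independent, and independence survives gluing along $2$-separations; a decomposition into blocks then gives all graphs.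
\end{abstract}

\section{Introduction}

Let $G$ be a finite graph, with loops and multiple edges allowed, regarded as a topological space. A \emph{spatial embedding} of $G$ is an embedding $G\to\mathbf{R}^3$. Two spatial embeddings $\varphi,\psi$ are \emph{ambient isotopic} if $\Phi\circ\varphi=\psi$ for some orientation preserving homeomorphism $\Phi$ of $\mathbf{R}^3$. This is an equation of maps on $G$, so $\Phi$ carries each vertex and each edge to the vertex or edge with the same name: the graph is labeled.

A \emph{regular projection} of $G$ is an immersion $D\colon G\to\mathbf{R}^2$ whose multiple points are finitely many transversal double points away from the vertices. If $D$ has $p$ double points, there are $2^p$ ways to declare at each of them which strand passes over the other, and each way describes a spatial embedding \emph{obtained from} $D$. The projection $D$ is \emph{completely distinguishable} if embeddings obtained from $D$ by different choices are never ambient isotopic. Thus in a completely distinguishable projection no crossing is superfluous: the spatial graph remembers what happened at each of them.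

A plane embedding of a planar graph has no double points and is completely distinguishable for trivial reasons. Two examples show that double points are easily superfluous.

\begin{example}\label{ex:cycle}
Let $G$ be a cycle and let $D$ have at least one double point. Travel once around $G$ from a base point and let the strand met first pass over at every double point; alternatively, let it pass under at every double point. These are different choices, and both give the trivial knot. Every self-homeomorphism of a round circle extends to an orientation preserving homeomorphism of $\mathbf{R}^3$: act on the angle in cylindrical coordinates, after a half-turn about a diameter if the direction of the circle is reversed. So the two embeddings are ambient isotopic, and the only completely distinguishable projections of a cycle are its plane embeddings.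
\end{example}

\begin{example}\label{ex:K4}
Draw $K_4$ as a convex quadrilateral $1234$ with its two diagonals. If the diagonal $13$ is the upper strand, swing it over the vertex $2$ to the outside of the quadrilateral; if it is the lower strand, swing it under the vertex $2$. Both isotopies end at the same diagram without crossings, so this projection is not completely distinguishable.
\end{example}

The question therefore has content for nonplanar graphs, where double points cannot be avoided and must be arranged so that each one matters. The complete graphs $K_n$ and the complete bipartite graphs $K_{m,n}$ are known to have completely distinguishable projections, and it is conjectured in \cite[Conjecture~3.2]{cdp} that every graph has one. One cannot pass from $K_n$ to an arbitrary simple graph by deleting edges from a drawing: if everything except two crossing edges is deleted, the two segments can be pulled apart for either choice at the crossing. Deleting edges destroys the cycles that detect a crossing, so the drawing has to be adapted to the graph. We prove that this can always be done.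

\begin{theorem}\label{thm:main}
Every finite graph has a completely distinguishable projection. More precisely, it has a regular projection in which different blocks do not cross each other, loops are uncrossed, and the projection of every non-loop block is independent in the sense of Definition~\ref{def:indep}. In each non-loop block with an edge, one edge may be prescribed to be uncrossed.
\end{theorem}

Blocks are recalled in Section~\ref{sec:blocks}. The proof replaces the comparison of $2^p$ isotopy classes by one question of linear algebra. Counting crossings with signs attaches to an embedding a number for each pair of edges without common endpoint. These numbers change when an edge is swung over a vertex as in Example~\ref{ex:K4}, and a projection is called independent if no combination of such changes is concentrated on the crossing pairs (Section~\ref{sec:indep}). The cohomology of the deleted product shows that no isotopy changes the numbers in any other way, so independent projections are completely distinguishable (Section~\ref{sec:deleted}). The core of the paper is Section~\ref{sec:convex}: a straight-line drawing in which every half-plane cuts out a connected subgraph is independent. Such drawings exist for $3$-connected graphs, as equilibrium positions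 of rubber bands with generic strengths (Section~\ref{sec:three}). Sections~\ref{sec:two} and~\ref{sec:blocks} glue along pairs of vertices and along cut vertices, and Section~\ref{sec:further} records what else the method yields.

\section{Crossing signs and independent projections}\label{sec:indep}

\subsection*{Conventions}
Projections are piecewise linear (PL), and near each double point the two strands are straight segments crossing transversally. (If smooth edges are preferred, round the corners away from double points and vertices.) An embedding obtained from $D$ is taken in the form $\varphi=(D,\zeta)$, where the height $\zeta\colon G\to\mathbf{R}$ is continuous and takes different values at the two preimages of each double point. Two edges are \emph{disjoint} if they have no common endpoint, and they \emph{cross} if they form a double point; an edge is \emph{uncrossed} if it takes part in no double point. Every edge $e$ is given an orientation, from $e^-$ to $e^+$, and $\partial e=e^+-e^-$. Chains and cochains have rational coefficients. We write $C_1(G)$ for the $1$-chains, $Z_1(G)$ for the $1$-cycles, $\gamma(e)$ for the coefficient of $e$ in a $1$-chain $\gamma$, and $[\beta:v]$ for the coefficient of $v$ in a $0$-chain $\beta$. A path or cycle with a direction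 of travel is regarded as a $1$-chain.

In this section and the next, $G$ has no loops.

\subsection*{Signs and sweeps}
Let $\varphi$ be obtained from a regular projection $D$. At a double point let $v_{\mathrm{o}}$ and $v_{\mathrm{u}}$ be the directions of the upper and of the lower strand, taken along the orientations of the edges. The \emph{sign} of the double point is the sign of $\det(v_{\mathrm{o}},v_{\mathrm{u}})$; it changes when the over/under information is changed. For disjoint edges $e,e'$ put
\[
\lambda_\varphi(e,e')=\tfrac12\sum\bigl(\text{signs of the double points formed by } e \text{ and } e'\bigr).
\]
This is symmetric in $e$ and $e'$. It is the summand in the familiar formula for the linking number of two disjoint cycles as half the sum of the crossing signs.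

The individual numbers $\lambda_\varphi(e,e')$ are not invariants. Push a thin finger of $e$, above everything else, to a vertex $v\notin e$ and around it. On the way the finger meets other edges in pairs of double points of opposite signs. At the end it crosses once each edge $e'$ incident with $v$, and since it circles $v$ in a fixed sense, the sign depends only on whether $e'$ points toward $v$ or away from it. So $\lambda_\varphi(e,e')$ changes by $\pm\frac12[\partial e':v]$, with one sign for all $e'$. The linear combinations of these changes are described as follows.

An \emph{edge--vertex function} on $G$ assigns a number $m(e,v)\in\mathbf{Q}$ to each edge $e$ and vertex $v\notin e$; one may think of $m(e,v)$ as the amount by which $e$ has been swept across $v$. We extend $m$ bilinearly to pairs of a $1$-chain and a $0$-chain whose supports do not meet. For disjoint edges $e,e'$ put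
\begin{equation}\label{eq:cm}
c_m(e,e')=m(e,\partial e')+m(e',\partial e),
\end{equation}
a symmetric function of the pair. If every edge in the support of a $1$-chain $\gamma$ is disjoint from every edge in the support of a $1$-chain $\gamma'$, then bilinearity gives
\begin{equation}\label{eq:sum}
\sum_{e,e'}\gamma(e)\gamma'(e')\,c_m(e,e')=m(\gamma,\partial\gamma')+m(\gamma',\partial\gamma).
\end{equation}

Suppose that each pair of edges crosses at most once. If $\varphi,\psi$ are obtained from the same $D$, then $\lambda_\varphi-\lambda_\psi$ is $\pm1$ on the disjoint pairs where the choices differ and $0$ on all others. We want to exclude that this difference has the form $c_m$.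

\begin{definition}\label{def:indep}
A regular projection of a loopless graph $G$ is \emph{independent} if
\begin{itemize}
\item[(i)] double points occur only between disjoint edges, and each pair of edges forms at most one double point;
\item[(ii)] every edge--vertex function $m$ with $c_m(e,e')=0$ for all disjoint pairs $e,e'$ that do not cross has $c_m=0$ on all disjoint pairs.
\end{itemize}
\end{definition}

Reversing the orientation of $e$ and replacing $m(e,\cdot)$ by $-m(e,\cdot)$ changes only the sign of $c_m(e,\cdot)$, so (ii) does not depend on the orientations. It depends only on which pairs of edges cross. A projection without double points is independent.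

\begin{example}\label{ex:K4alg}
In Example~\ref{ex:K4} let $m(13,2)=1$ and $m=0$ elsewhere. The only edge at the vertex $2$ that is disjoint from $13$ is $24$, so $c_m$ is $\pm1$ on the crossing pair and $0$ on the others. Condition (ii) fails, and this $m$ is the algebraic trace of the isotopy.
\end{example}

\begin{example}\label{ex:K33}
Let $K_{3,3}$ have vertices $a_i,b_j$ with $i,j\in\mathbf{Z}/3$, and orient each edge from $a_i$ to $b_j$. For $i\ne k$ let $\varepsilon(i,k)=\pm1$ be defined by $k=i+\varepsilon(i,k)$; then $\varepsilon(k,i)=-\varepsilon(i,k)$ and $\sum_{k\ne i}\varepsilon(i,k)=0$. The edges $a_ib_j$ and $a_kb_l$ are disjoint when $i\neq k$ and $j\ne l$, and the weight $\varepsilon(i,k)\varepsilon(j,l)$ is symmetric in the two edges. The weighted sum of $c_m$ over unordered disjoint pairs is the weighted sum of $m(e,\partial e')$ over ordered pairs: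
\[
\sum_{i\ne k,\;j\ne l}\varepsilon(i,k)\varepsilon(j,l)\bigl(m(a_ib_j,b_l)-m(a_ib_j,a_k)\bigr).
\]
The coefficient of $m(a_ib_j,b_l)$ is $\varepsilon(j,l)\sum_{k\neq i}\varepsilon(i,k)=0$, and that of $m(a_ib_j,a_k)$ is $-\varepsilon(i,k)\sum_{l\ne j}\varepsilon(j,l)=0$. So the weighted sum of every $c_m$ vanishes. All weights are nonzero, hence a nonzero $c_m$ cannot be supported on a single pair. Every projection of $K_{3,3}$ with exactly one double point, formed by disjoint edges, is therefore independent; Figure~\ref{fig:K33} shows one. Once we know that an isotopy changes $\lambda_\varphi$ by some $c_m$, the weighted sum of $\lambda_\varphi$ is an invariant, and it takes the values $\frac12$ and $-\frac12$ on the two embeddings.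
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\coordinate (a1) at (-1,0); \coordinate (a2) at (1,0);
\coordinate (b1) at (0,1); \coordinate (b2) at (0,-1);
\coordinate (a3) at (0.15,0.45); \coordinate (b3) at (0.45,0.15);
\draw[very thick] (a1)--(b1)--(a2)--(b2)--cycle;
\draw (a3)--(b1) (a3)--(b2) (a3)--(b3) (b3)--(a1) (b3)--(a2);
\draw[dashed] (-1.3,0.3)--(1.3,0.3) node[right] {$\ell$};
\foreach \p in {a1,a2,a3} \fill (\p) circle (0.035);
\foreach \p in {b1,b2,b3} \filldraw[fill=white] (\p) circle (0.035);
\node[left] at (a1) {$a_1$}; \node[right] at (a2) {$a_2$};
\node[above] at (b1) {$b_1$}; \node[below] at (b2) {$b_2$};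
\node[left] at (a3) {$a_3$}; \node[below] at (b3) {$b_3$};
\end{tikzpicture}
\caption{A straight-line drawing of $K_{3,3}$ whose only double point is formed by $a_1b_3$ and $a_3b_2$. The outer cycle (thick) is induced and convex, and each inner vertex lies inside the triangle of its neighbors. The vertices on either side of a line such as $\ell$ span a connected subgraph that meets the outer cycle.}\label{fig:K33}
\end{figure}

\section{The deleted product}\label{sec:deleted}

Arguing with explicit moves would require a list of moves that generates ambient isotopy. We avoid this by recognizing $\lambda_\varphi$ as a cochain that represents a cohomology class defined without any projection.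

The \emph{deleted product} $\widehat G\subset G\times G$ is the union of the products $\sigma\times\tau$ of disjoint closed cells of $G$. It is a CW complex of dimension at most $2$, with $0$-cells $v\times w$ ($v\ne w$), $1$-cells $e\times v$ and $v\times e$ ($v\notin e$), $2$-cells $e\times e'$ ($e,e'$ disjoint), and
\[
\partial(e\times e')=\partial e\times e'-e\times\partial e' .
\]
Recall that the cellular cochain group $C^2(\widehat G)$ is $H^2(\widehat G,\widehat G^{(1)})$, where $\widehat G^{(1)}$ is the $1$-skeleton, and that, the dimension being at most $2$, the natural map $H^2(\widehat G,\widehat G^{(1)})\to H^2(\widehat G)$ is onto with kernel $\delta C^1(\widehat G)$, where $\delta\mu(\sigma)=\mu(\partial\sigma)$.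

Let $Y=\{(a,b)\in\mathbf{R}^3\times\mathbf{R}^3:a\ne b\}$ and $\pi\colon Y\to S^2$, $\pi(a,b)=(b-a)/|b-a|$. Since $(a,b)\mapsto(a,b-a)$ identifies $Y$ with $\mathbf{R}^3\times(\mathbf{R}^3\setminus 0)$, the map $\pi$ is a homotopy equivalence. Orient $S^2$ as the boundary of the ball, let $o\in H^2(S^2;\mathbf{Q})$ be the class with value $1$ on the fundamental cycle, and put $\eta=\pi^*o$. A map $\varphi\colon G\to\mathbf{R}^3$ that sends disjoint closed cells to disjoint sets gives a map $\varphi\times\varphi\colon\widehat G\to Y$ and a class
\[
\mathcal{L}(\varphi)=(\varphi\times\varphi)^*\eta\in H^2(\widehat G;\mathbf{Q}).
\]

\begin{lemma}\label{lem:inv}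
If $\varphi,\psi$ are ambient isotopic spatial embeddings, then $\mathcal{L}(\varphi)=\mathcal{L}(\psi)$.
\end{lemma}

\begin{proof}
Let $\psi=\Phi\circ\varphi$. Then $\psi\times\psi=(\Phi\times\Phi)\circ(\varphi\times\varphi)$, and it suffices to show that $(\Phi\times\Phi)^*\eta=\eta$. Fix $a_0$. The sphere $\Sigma=\{(a_0,b):|b-a_0|=1\}$ is mapped by $\pi$ homeomorphically onto $S^2$, so it generates $H_2(Y;\mathbf{Z})\cong\mathbf{Z}$, a class in $H^2(Y;\mathbf{Q})$ is determined by its value on $\Sigma$, and $\eta$ has value $1$. The value of $(\Phi\times\Phi)^*\eta$ is the degree of $b\mapsto\pi(\Phi(a_0),\Phi(b))$. This is the degree of the map induced by $\Phi$ from $H_2(\mathbf{R}^3\setminus a_0)$ to $H_2(\mathbf{R}^3\setminus\Phi(a_0))$, that is, the local degree of $\Phi$ at $a_0$, which is $+1$ because $\Phi$ preserves orientation.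
\end{proof}

\begin{lemma}\label{lem:rep}
Let $\varphi$ be obtained from a regular projection $D$. The cellular cochain $e\times e'\mapsto\lambda_\varphi(e,e')$ represents $\mathcal{L}(\varphi)$.
\end{lemma}

\begin{proof}
Let $\Gamma=\pi\circ(\varphi\times\varphi)\colon\widehat G\to S^2$, and let $N,S$ be the north and south poles. A point $(p,q)\in\widehat G$ is mapped to a pole if and only if $D(p)=D(q)$. Double points avoid the vertices, so such points lie in open $2$-cells: each double point of disjoint edges $e,e'$ gives one point in $e\times e'$ and one in $e'\times e$. In particular $\Gamma$ maps $\widehat G^{(1)}$ into $S^2\setminus\{N,S\}$.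

As $S^2\setminus N$ is contractible, $o$ has a unique lift $\nu_N\in H^2(S^2,S^2\setminus N)$, and likewise $\nu_S$. Using both poles with equal weight treats $e\times e'$ and $e'\times e$ alike, so we take $\nu=\frac12\nu_N+\frac12\nu_S\in H^2(S^2,S^2\setminus\{N,S\})$, again a lift of $o$. Then $\Gamma^*\nu\in H^2(\widehat G,\widehat G^{(1)})=C^2(\widehat G)$ represents $\Gamma^*o=\mathcal{L}(\varphi)$. By excision, its value on $e\times e'$ is half the sum of the local degrees of $\Gamma$ at the points of $e\times e'$ that are mapped to a pole.

It remains to see that the local degree is the sign of the double point. Let the double point be $z\in\mathbf{R}^2$, and parametrize the strands, along their orientations, so that $D(e(s))=z+sv$ and $D(e'(t))=z+tv'$. The horizontal component of $\Gamma(s,t)$ is a positive multiple of $tv'-sv$, so it has the same local degree at $0$ as this linear map, namely the sign of $\det(-v,v')=\det(v',v)$. The horizontal projection $S^2\to\mathbf{R}^2$ preserves orientation near $N$ and reverses it near $S$. If $e'$ is the upper strand, $\Gamma(0,0)=N$ and the local degree is the sign of $\det(v',v)=\det(v_{\mathrm{o}},v_{\mathrm{u}})$. If $e$ is the upper strand, $\Gamma(0,0)=S$ and the local degree is the sign of $-\det(v',v)=\det(v,v')=\det(v_{\mathrm{o}},v_{\mathrm{u}})$.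
\end{proof}

\begin{proposition}\label{prop:indep}
Let $D$ be an independent projection of a loopless graph $G$, and let $\varphi,\psi$ be obtained from $D$. If $\mathcal{L}(\varphi)=\mathcal{L}(\psi)$, then $\varphi$ and $\psi$ come from the same over/under choices. In particular, by Lemma~\ref{lem:inv}, $D$ is completely distinguishable.
\end{proposition}

\begin{proof}
Let $c=\lambda_\varphi-\lambda_\psi$. By Lemma~\ref{lem:rep} there is $\mu\in C^1(\widehat G)$ with
\[
c(e,e')=\mu(\partial e\times e')-\mu(e\times\partial e')
\]
for all disjoint $e,e'$. The cochain $\mu$ has two values for each edge $e$ and vertex $v\notin e$, while an edge--vertex function has one; the symmetry of $c$ lets us average. Put $m(e,v)=\frac12\bigl(\mu(v\times e)-\mu(e\times v)\bigr)$. Then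
\begin{align*}
c_m(e,e')&=\tfrac12\bigl[\mu(\partial e'\times e)-\mu(e\times\partial e')+\mu(\partial e\times e')-\mu(e'\times\partial e)\bigr]\\
&=\tfrac12\bigl[c(e',e)+c(e,e')\bigr]=c(e,e').
\end{align*}
So $c_m$ vanishes on pairs that do not cross, and (ii) gives $c=0$. By (i) every double point is the only double point of a disjoint pair, on which $c=\pm1$ if the choices for $\varphi$ and $\psi$ differ. Hence they differ nowhere.
\end{proof}

Condition (i) is not a convenience: it is forced on any projection whose embeddings are told apart by $\mathcal{L}$. This fact is not needed later.

\begin{proposition}\label{prop:forced}
Let $D$ be a regular projection of a loopless graph whose $2^p$ embeddings have pairwise different classes $\mathcal{L}(\varphi)$. Then $D$ satisfies \textup{(i)}.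
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rep} it is enough to find, when (i) fails, two choices with the same $\lambda_\varphi$. A double point of an edge with itself or with an adjacent edge does not contribute to $\lambda_\varphi$, so the choice there can be changed freely. If disjoint edges form two double points, choose the information there so that the signs are $+1$ and $-1$; changing both crossings interchanges the signs and preserves $\lambda_\varphi$.
\end{proof}

\section{Convex straight-line drawings}\label{sec:convex}

In Example~\ref{ex:K33} independence came from a guessed invariant. For a drawing with many crossings one would need one invariant per crossing. We argue from the other side and show directly that a function $c_m$ which vanishes on the noncrossing pairs vanishes. For a set $A$ of vertices, $G[A]$ is the subgraph formed by $A$ and the edges with both endpoints in $A$; a cycle $C$ is \emph{induced} if $C=G[V(C)]$.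

\begin{proposition}\label{prop:convex}
Let $G$ be a simple graph with vertex set $V$, and let $C=b_1b_2\dots b_n$ $(n\ge3)$ be an induced cycle such that $G-V(C)$ is connected or empty. Let the vertices be distinct points of $\mathbf{R}^2$ and the edges straight segments, and suppose that
\begin{itemize}
\item[(a)] no three vertices are collinear, and no three pairwise disjoint edges have a common point;
\item[(b)] $b_1,\dots,b_n$ are, in this cyclic order, the corners of a strictly convex polygon, and all other vertices lie in its interior;
\item[(c)] for every open half-plane $A$, the subgraph $G[V\cap A]$ is connected or empty.
\end{itemize}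
Then the drawing is an independent projection, and the edges of $C$ are uncrossed.
\end{proposition}

Two consequences of (b) are used repeatedly. Let $A$ be an open half-plane.
\begin{itemize}
\item[(H1)] If $A$ contains a vertex, it contains a vertex of $C$, because a linear functional on the polygon attains its maximum at a corner.
\item[(H2)] The vertices of $C$ in $A$ are consecutive on $C$. Indeed, moving the boundary line slightly into $A$, we may assume that it contains no vertex. It then meets the boundary of the polygon in at most two points, so at most two edges of $C$ have exactly one endpoint in $A$.
\end{itemize}

\subsection*{The drawing satisfies (i)}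
Since no three vertices are collinear, no vertex lies on an edge that does not contain it, adjacent edges meet only in their common endpoint, and disjoint edges meet at most once, transversally, at a point interior to both. Three edges through a point that is not a vertex are pairwise disjoint, which (a) excludes. So the drawing is a regular projection and (i) holds. A segment in the polygon that has an interior point on a side lies on the line of that side; this would give collinear vertices, so the edges of $C$ are uncrossed.

\subsection*{Potentials}
Fix $m$ with $c_m(e,f)=0$ for all disjoint $e,f$ that do not cross. We must show $c_m=0$. Let $h$ be a function on a set of ordered pairs of distinct vertices. We call $h$ a \emph{potential} if, for edges $e,f$ and vertices $a,b$,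
\begin{equation}\label{eq:pot}
h(e^+,b)-h(e^-,b)=-m(e,b),\qquad h(a,f^+)-h(a,f^-)=m(f,a)
\end{equation}
whenever both terms on the left are defined. In the language of Section~\ref{sec:deleted}, let $\omega$ be the $1$-cochain on $\widehat G$ with $\omega(e\times b)=-m(e,b)$ and $\omega(a\times f)=m(f,a)$. Then $\delta\omega(e\times f)=m(f,\partial e)+m(e,\partial f)=c_m(e,f)$, and \eqref{eq:pot} says $\delta h=\omega$. A potential on all pairs therefore gives $c_m=\delta\delta h=0$, and our aim is to construct one.

The plan is to work locally. A line splits the vertices into sets $L$ and $R$, and no edge of $G[L]$ crosses an edge of $G[R]$, so $\omega$ is closed on $G[L]\times G[R]$. We find a potential there, fix its additive constant by comparison with a potential on $C$, and show that its values do not depend on the line. Uniqueness will always come from the following observation.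
\begin{itemize}
\item[(U)] If $A,B$ are disjoint vertex sets with $G[A]$ and $G[B]$ connected, two potentials on $A\times B$ differ by a constant, since by \eqref{eq:pot} their difference does not change when either argument moves along an edge.
\end{itemize}

\subsection*{Step 1: normalization}
A potential on all pairs forces $m(\gamma,b)=0$ for every cycle $\gamma$ that avoids $b$, and this can fail for a harmless reason: if $m(e,v)=\alpha(e)$ does not depend on $v$, then $c_m=0$ because $\partial e'$ has coefficient sum $0$, while $m(\gamma,b)=\alpha(\gamma)$ is arbitrary. We remove this freedom by subtracting a suitable $\alpha$. The difficulty is that one $\alpha$ must serve all vertices of $C$ at once.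

\begin{lemma}\label{lem:norm}
If $\gamma_i\in Z_1(G-b_i)$ for $i=1,\dots,n$ and $\sum_i\gamma_i=0$, then $\sum_i m(\gamma_i,b_i)=0$.
\end{lemma}

\begin{proof}
For an edge $f$ let $C_f$ be obtained from $C$ by deleting the endpoints of $f$. Since $C$ is induced, $f$ has no endpoint on $C$, has one endpoint on $C$, or is an edge of $C$; so $C_f$ is $C$ or a path with $n-1$ or $n-2$ vertices, in all cases connected and nonempty. The $0$-chain $\beta_f=\sum_i\gamma_i(f)\,b_i$ is supported in $C_f$, because $\gamma_i(f)=0$ when $b_i\in f$, and its coefficients sum to $\sum_i\gamma_i(f)=0$. Hence $\beta_f=\partial s_f$ for a $1$-chain $s_f$ in $C_f$. The edges of $C_f$ are disjoint from $f$ and uncrossed, so \eqref{eq:sum} gives $m(f,\partial s_f)=-m(s_f,\partial f)$. Therefore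
\[
\sum_i m(\gamma_i,b_i)=\sum_f m(f,\beta_f)=-\sum_f m(s_f,\partial f)=-\sum_{v\in V}m(t_v,v),\qquad t_v=\sum_f[\partial f:v]\,s_f .
\]
The chain $t_v$ is supported on edges of $C$ that avoid $v$, and it is a cycle:
\[
\partial t_v=\sum_f[\partial f:v]\,\beta_f=\sum_i\Bigl(\sum_f\gamma_i(f)[\partial f:v]\Bigr)b_i=\sum_i[\partial\gamma_i:v]\,b_i=0 .
\]
For $v\in C$ it is a cycle in the path $C-v$, so $t_v=0$. For $v\notin C$ it is a multiple $k_vC$ of the cycle $C$, oriented by the indices. Moreover $\sum_vt_v=\sum_f\bigl(\sum_v[\partial f:v]\bigr)s_f=0$, so $\sum_{v\notin C}k_v=0$. If $f$ is an edge of $G-V(C)$, then \eqref{eq:sum} applied to $f$ and $C$ gives $0=m(f,\partial C)+m(C,\partial f)=m(C,f^+)-m(C,f^-)$. As $G-V(C)$ is connected, $m(C,v)$ has the same value $\kappa$ for all $v\notin C$, and the sum equals $-\kappa\sum_{v\notin C}k_v=0$.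
\end{proof}

By the lemma, $\sum_i\gamma_i\mapsto\sum_im(\gamma_i,b_i)$ is a well-defined linear functional on the subspace $\sum_iZ_1(G-b_i)$ of $C_1(G)$. Extend it to a linear functional $\alpha$ on $C_1(G)$ and replace $m(e,v)$ by $m(e,v)-\alpha(e)$. This does not change $c_m$, and from now on
\begin{equation}\label{eq:norm}
m(\gamma,b)=0\qquad\text{for all } b\in V(C),\ \gamma\in Z_1(G-b).
\end{equation}

\subsection*{Step 2: a potential on the outer cycle}
We construct a potential $h_C$ on all ordered pairs of distinct vertices of $C$. All cells of $\widehat C$ are noncrossing, so $\omega$ is closed there, but $\widehat C$ is not simply connected. For $n=3$ it is the hexagon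
\[
(b_1,b_2)\to(b_1,b_3)\to(b_2,b_3)\to(b_2,b_1)\to(b_3,b_1)\to(b_3,b_2)\to(b_1,b_2),
\]
and with edges oriented as written, the differences that \eqref{eq:pot} prescribes along it are
\[
m(b_2b_3,b_1),\ -m(b_1b_2,b_3),\ m(b_3b_1,b_2),\ -m(b_2b_3,b_1),\ m(b_1b_2,b_3),\ -m(b_3b_1,b_2).
\]
They sum to $0$ because the second half of the hexagon is the first half with the two points interchanged, and the interchange reverses the sign of $\omega$. The general argument is the same, carried out on a covering strip.

Read the indices of the $b_i$ modulo $n$, orient $b_ib_{i+1}$ from $b_i$ to $b_{i+1}$, and let $\mathcal{S}=\{(i,j)\in\mathbf{Z}^2:i<j<i+n\}$. We look for $H\colon\mathcal{S}\to\mathbf{Q}$ with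
\begin{equation}\label{eq:strip}
H(i+1,j)-H(i,j)=-m(b_ib_{i+1},b_j),\qquad H(i,j+1)-H(i,j)=m(b_jb_{j+1},b_i)
\end{equation}
whenever both lattice points lie in $\mathcal{S}$; the vertex is then not on the edge. If the four corners $(i,j)$, $(i+1,j)$, $(i+1,j+1)$, $(i,j+1)$ of a unit square lie in $\mathcal{S}$, then $e=b_ib_{i+1}$ and $f=b_jb_{j+1}$ are disjoint and uncrossed, and the prescribed differences around the square sum to
\[
-m(e,b_j)+m(f,b_{i+1})+m(e,b_{j+1})-m(f,b_i)=c_m(e,f)=0 .
\]
Row $j$ of $\mathcal{S}$ is the interval $j-n+1\le i\le j-1$. Rows $j$ and $j+1$ have in common the interval $j-n+2\le i\le j-1$, which is nonempty as $n\ge3$. Suppose $H$ is defined on one of the two rows and satisfies the first equation there. Use the second equation at one common $i$, then the first equation along the other row, to define $H$ on that row; the vanishing of the sums around the unit squares over the common interval shows that the second equation holds at every common $i$. So $H$ can be defined row by row, upward and downward, and it is unique up to an additive constant.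

The interchange of the two points lifts to $\sigma\colon\mathcal{S}\to\mathcal{S}$, $\sigma(i,j)=(j,i+n)$. The function $-H\circ\sigma$ also satisfies \eqref{eq:strip}: by the second and the first equation for $H$, respectively,
\begin{align*}
-\bigl[H(j,i+1+n)-H(j,i+n)\bigr]&=-m(b_ib_{i+1},b_j),\\
-\bigl[H(j+1,i+n)-H(j,i+n)\bigr]&=m(b_jb_{j+1},b_i).
\end{align*}
Hence $-H\circ\sigma=H+k$ for a constant $k$, and $H\circ\sigma^2=-H\circ\sigma-k=H$. Since $\sigma^2(i,j)=(i+n,j+n)$, the formula $h_C(b_i,b_j)=H(i,j)$ for $(i,j)\in\mathcal{S}$ defines a function on ordered pairs of distinct vertices of $C$. It is a potential. An edge between vertices of $C$ is some $b_ib_{i+1}$; a vertex of $C$ off this edge is $b_j$ with $i+1<j<i+n$, and also $b_{j'}$ with $j'=j-n$, $j'<i$, $i+1<j'+n$. The first equation of \eqref{eq:strip} at $(i,j)$ and the second at $(j',i)$ give \eqref{eq:pot}, which is unaffected by a reversal of the edge.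

\begin{remark}\label{rem:angle}
The change of sign under the interchange cannot be dispensed with. Let $\mu(e\times b)$ and $\mu(a\times f)$ be $1/2\pi$ times the signed angle through which the vector from the first point to the second turns when the moving point runs along the edge. Then $\delta\mu(e\times f)$ is the winding number about $0$ of the boundary of the parallelogram of differences of points of $f$ and $e$; it is $0$ if $e,f$ do not cross and $\pm1$ if they do. So a general real $1$-cochain can have its coboundary supported on the crossing pairs in any drawing with a crossing. This $\mu$ is invariant under the interchange, and its sum around the hexagon above is $\pm1$.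
\end{remark}

\subsection*{Step 3: a potential for each separating line}
Let $\ell$ be an oriented line through no vertex, with nonempty vertex sets $L$ on its negative and $R$ on its positive side. By (c) the graphs $G[L]$, $G[R]$ are connected, and by (H1) they contain vertices of $C$. Edges $e$ of $G[L]$ and $f$ of $G[R]$ lie in disjoint half-planes, so $c_m(e,f)=0$.

Let $\gamma\in Z_1(G[L])$. For an edge $f$ of $G[R]$, formula \eqref{eq:sum} gives $0=m(\gamma,\partial f)+m(f,\partial\gamma)=m(\gamma,f^+)-m(\gamma,f^-)$. So $b\mapsto m(\gamma,b)$ is constant on $R$, and it vanishes at a vertex of $C$ in $R$ by \eqref{eq:norm}. Thus $m(\gamma,b)=0$ for all $b\in R$. With the sides exchanged, $m(\gamma',a)=0$ for $\gamma'\in Z_1(G[R])$ and $a\in L$.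

Fix $a_0\in L$ and $b_0\in R$. For $(a,b)\in L\times R$ choose $1$-chains $p$ in $G[L]$ and $q$ in $G[R]$ with $\partial p=a-a_0$ and $\partial q=b-b_0$, and put
\[
h_\ell(a,b)=-m(p,b_0)+m(q,a).
\]
Different choices differ by cycles, so $h_\ell$ is well defined. If $q$ serves for $f^-$, then $q+f$ serves for $f^+$, which gives the second equation of \eqref{eq:pot}. For an edge $e$ of $G[L]$ the same device gives $h_\ell(e^+,b)-h_\ell(e^-,b)=-m(e,b_0)+m(q,\partial e)$, and \eqref{eq:sum} applied to $e$ and $q$ reads $0=m(e,b)-m(e,b_0)+m(q,\partial e)$. Together these give the first equation. So $h_\ell$ is a potential on $L\times R$.

Write $L_C=L\cap V(C)$ and $R_C=R\cap V(C)$. By (H2) and (U), $h_\ell-h_C$ is constant on the nonempty set $L_C\times R_C$. Add a constant to $h_\ell$ so that $h_\ell=h_C$ there. By (U), $h_\ell$ is now the only potential on $L\times R$ with this property, so it depends only on the pair $(L,R)$.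

\subsection*{Step 4: independence of the line}
Fix distinct vertices $a,b$. An oriented line is given by $(\theta,t)\in S^1\times\mathbf{R}$, with negative side $\langle\theta,\cdot\rangle<t$. The lines with $a$ on the negative and $b$ on the positive side form the set
\[
\mathcal{U}=\{(\theta,t):\langle\theta,a\rangle<t<\langle\theta,b\rangle\},
\]
a family of open intervals over the open half-circle $\langle\theta,b-a\rangle>0$, hence homeomorphic to an open square. Removing the finitely many lines through two vertices leaves a connected set $\mathcal{U}_0$. We show that $\ell\mapsto h_\ell(a,b)$ extends to a locally constant function on $\mathcal{U}_0$.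

Near a line through no vertex, $(L,R)$ does not change. Let $\ell_0\in\mathcal{U}_0$ pass through exactly one vertex $v$, and let $L_0\ni a$ and $R_0\ni b$ be the vertex sets on its two open sides. A line near $\ell_0$ either passes through $v$, with the same $L_0$ and $R_0$, or avoids all vertices and gives one of the pairs $(L_0\cup\{v\},R_0)$ and $(L_0,R_0\cup\{v\})$. The potentials of these two pairs restrict to potentials on $L_0\times R_0$. By (c) the graphs $G[L_0]$, $G[R_0]$ are connected, so by (U) the restrictions differ by a constant. Both equal $h_C$ on pairs of vertices of $C$ in $L_0\times R_0$, and such pairs exist by (H1). So the two potentials have the same value at $(a,b)$, and assigning this value to $\ell_0$ makes the function constant near $\ell_0$.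

As $\mathcal{U}_0$ is connected, $h(a,b):=h_\ell(a,b)$ does not depend on the line $\ell\in\mathcal{U}$ through no vertex.

\subsection*{Step 5: conclusion}
Let $e$ be an edge and $b\notin e$ a vertex. The point $b$ is not on the closed segment $e$, so a line strictly separates them, and after a small move it passes through no vertex. Orienting it with $e$ on the negative side gives the first equation of \eqref{eq:pot} for $h$; the opposite orientation gives the second. So $h$ is a potential on all ordered pairs of distinct vertices. For disjoint $e,f$, use the first equation for $m(e,f^\pm)$ and the second for $m(f,e^\pm)$:
\begin{align*}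
c_m(e,f)={}&\bigl[h(e^-,f^+)-h(e^+,f^+)\bigr]-\bigl[h(e^-,f^-)-h(e^+,f^-)\bigr]\\
&+\bigl[h(e^+,f^+)-h(e^+,f^-)\bigr]-\bigl[h(e^-,f^+)-h(e^-,f^-)\bigr]=0 .
\end{align*}
This proves (ii) and Proposition~\ref{prop:convex}. \qed

\begin{remark}\label{rem:hyp}
Each of the three connectivity hypotheses is needed.

\emph{$C$ induced} (used for $C_f$ in Lemma~\ref{lem:norm}). The quadrilateral with diagonals of Example~\ref{ex:K4alg} satisfies all other hypotheses.

\emph{Condition} (c) (used in Steps 3 and 4). Add to a triangle $b_1b_2b_3$ the path $b_1uvb_2$ with $u,v$ inside and $b_1u$ crossing $vb_2$. The function with $m(b_1u,v)=1$ and $m=0$ elsewhere has $c_m$ supported on the crossing pair and nonzero.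

\emph{$G-V(C)$ connected} (used for $\kappa$ in Lemma~\ref{lem:norm}). Let $C$ be a regular hexagon, join its center $u$ to $b_1,b_3,b_5$, join a point $v$ close to $u$ on the segment $ub_6$ to $b_2,b_4,b_6$, and perturb so that (a) holds. Then $ub_1$ crosses $vb_2$ and $ub_5$ crosses $vb_4$; (c) holds by the last paragraph of the proof of Proposition~\ref{prop:three}, since $u$ and $v$ lie inside the triangles of their neighbors. With edges oriented as written, let $m=1$ at $(b_6b_1,u)$, $(vb_2,u)$, $(ub_3,b_1)$, $(ub_3,b_2)$, $(ub_5,b_j)$ for $1\le j\le4$, and $m=0$ elsewhere. For an edge $\rho$ of $C$, in $c_m(ub_i,\rho)=m(ub_i,\partial\rho)-m(\rho,u)$ both terms are $1$ if $\rho=b_6b_1$ and $0$ otherwise. Further $c_m(ub_i,vb_j)=m(ub_i,b_j)-m(vb_j,u)$ is $-1$ for $(i,j)=(1,2)$, $+1$ for $(5,4)$, and $0$ otherwise. On the remaining pairs all terms vanish. So (ii) fails; here $m(C,u)=1$ and $m(C,v)=0$.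
\end{remark}

\section{3-connected graphs}\label{sec:three}

A graph is \emph{$3$-connected} if it has at least $4$ vertices and remains connected after the deletion of any set of at most $2$ vertices. In a simple $3$-connected graph every vertex has at least $3$ neighbors, since otherwise its neighbors would separate it from a further vertex. To apply Proposition~\ref{prop:convex} we need first the cycle $C$ and then the positions of the other vertices. The gluing in Section~\ref{sec:two} requires a prescribed uncrossed edge, so $C$ must pass through a given edge.

\begin{lemma}[Tutte 1963]\label{lem:tutte}
Let $G$ be a simple $3$-connected graph and $e=xy$ an edge. Then $e$ lies on an induced cycle $C$ such that $G-V(C)$ is connected.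
\end{lemma}

\begin{proof}
The graph $G-e$ contains an $x$--$y$ path: take neighbors $x'\neq y$ of $x$ and $y'\ne x$ of $y$ and join them in $G-x-y$. A shortest such path together with $e$ is an induced cycle, since a chord would shorten the path. To each induced cycle $C$ through $e$ attach the sequence of the orders (numbers of vertices) of the components of $G-V(C)$, in nonincreasing order, and choose $C$ with lexicographically largest sequence, a proper extension of a sequence counting as larger. Suppose that the components are $K_1,\dots,K_r,B$ with $r\ge1$ and $|K_1|\ge\dots\ge|K_r|\ge|B|$. We reroute $C$ through the smallest component $B$, which frees a part of $C$ that enlarges some $K_i$.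

Let $P$ be the $x$--$y$ path $C-e$. All neighbors of $B$ outside $B$ lie on $P$, and they separate $B$ from $K_1$, so there are at least three. Let $u$ be the first and $w$ the last of them on $P$, and let $I$ be the set of vertices of $P$ strictly between $u$ and $w$; it is nonempty. Some $K_i$ has a neighbor in $I$. Otherwise, as $C$ is induced, a vertex of $I$ has neighbors only in $I\cup B\cup\{u,w\}$; the same holds for a vertex of $B$; and $\{u,w\}$ separates $I\cup B$ from $K_1$.

Let $X$ consist of $B$ and the vertices of $P$ from $x$ to $u$ and from $w$ to $y$. The graph $G[X]-e$ contains an $x$--$y$ path, running from $u$ to $w$ through $B$. A shortest one together with $e$ is an induced cycle $C'$ that avoids $I$ and all $K_i$. Each $K_i$ lies in a component $K_i'$ of $G-V(C')$, and $|K_i'|>|K_i|$ if $K_i$ has a neighbor in $I$. Let $j$ be the least index with $|K'_j|>|K_j|$. Then $K_1,\dots,K_{j-1}$ are components of $G-V(C')$, and $K_j'$ is a further one, as it contains $K_j$. Let $s_1\ge s_2\ge\cdots$ be the sequence of $C'$. For $i\le j$ there are $i$ components of order at least $|K_i|$, so $s_i\ge|K_i|$; and $s_1+\dots+s_j\ge|K_1|+\dots+|K_{j-1}|+|K_j'|>|K_1|+\dots+|K_j|$. At the first index where the two sequences differ, that of $C'$ is larger,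 a contradiction.
\end{proof}

Condition (c) follows if from every vertex off $C$ one can step to a neighbor in the direction of any given half-plane. A vertex in equilibrium under the pull of rubber bands toward its neighbors has this property, unless it is collinear with all of them. Degenerate positions are excluded by varying the strengths of the bands.

\begin{proposition}\label{prop:three}
Let $G$ be a simple $3$-connected graph and $e_0$ an edge. Then $G$ has an independent projection in which $e_0$ is uncrossed.
\end{proposition}

\begin{proof}
Let $C$ be a cycle through $e_0$ as in Lemma~\ref{lem:tutte}. Place its vertices at the corners of a strictly convex polygon, in cyclic order, and call the other vertices \emph{free}. For positive edge weights $w=(w_{uv})$ consider the energy $\sum_{uv\in E}w_{uv}|p_u-p_v|^2$ as a function of the positions $p_v$ of the free vertices. Its quadratic part is the same sum for displacements that vanish on $C$, and it is zero only if the displacement is constant along edges, hence zero, as $G$ is connected. So the quadratic part is positive definite, and there is a unique minimum, given by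
\begin{equation}\label{eq:equil}
\sum_{u\,:\,uv\in E}w_{uv}(p_u-p_v)=0\qquad(v\text{ free}).
\end{equation}
In each coordinate this is a linear system with positive definite matrix. By Cramer's rule the positions are rational functions of $w$ whose denominator does not vanish at positive $w$.

\emph{For suitable $w$ no three vertices are collinear.} Let $u_1,u_2,u_3$ be distinct vertices. Menger's theorem states that for vertex sets $A,A'$ the largest number of disjoint paths from $A$ to $A'$, each meeting $A$ only in its first and $A'$ only in its last vertex, equals the least number of vertices whose deletion leaves no path from $A$ to $A'$. Two vertices cannot do this for $A=\{u_1,u_2,u_3\}$ and $A'=V(C)$, so there are disjoint paths from $u_i$ to distinct vertices $z_i$ of $C$ ($i=1,2,3$) that meet $C$ only in $z_i$. Give their edges the weight $W$ and all other edges the weight $1$. Placing all vertices of the $i$th path at $p_{z_i}$ and the remaining free vertices at a fixed point gives an energy $M$ that does not depend on $W$. At the minimum each path edge therefore has squared length at most $M/W$, so $p_{u_i}\to p_{z_i}$ as $W\to\infty$. The corners $p_{z_1},p_{z_2},p_{z_3}$ are not collinear, hence $\det(p_{u_2}-p_{u_1},p_{u_3}-p_{u_1})$ is not the zero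 function of $w$. The product of the numerators of these determinants over all triples is a nonzero polynomial, so it is nonzero at some positive $w$. Fix such a $w$. Then no three vertices are collinear, and no two coincide.

\emph{The climbing property.} We claim:
\begin{itemize}
\item[$(*)$] for every free vertex $v$ and every $\theta\in S^1$ there is a neighbor $u$ of $v$ with $\langle\theta,p_u\rangle>\langle\theta,p_v\rangle$.
\end{itemize}
Otherwise all terms of $\sum_uw_{uv}\langle\theta,p_u-p_v\rangle$ are at most $0$, the sum is $0$ by \eqref{eq:equil}, and so $v$ and all its neighbors lie on one line, which we have excluded.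

\emph{Perturbation.} Property $(*)$ says that $\min_\theta\max_u\langle\theta,p_u-p_v\rangle>0$, and this minimum over the compact circle depends continuously on the positions. So $(*)$, the absence of collinear triples, and the strict convexity of $C$ persist under small moves of all vertices. If three pairwise disjoint edges have a common point, the $3\times3$ determinant of the equations of their lines vanishes. This determinant is a polynomial in the positions of six different vertices, and it is not identically zero, since the three lines can be the sides of a triangle. A small move avoids the zero sets of these finitely many polynomials, and then (a) holds.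

\emph{Condition} (b). By $(*)$ the maximum of $\langle\theta,\cdot\rangle$ over all vertices is attained only at vertices of $C$. If a free vertex $v$ were not in the interior of the polygon, there would be $\theta$ with $\langle\theta,p_v\rangle\ge\langle\theta,p_b\rangle$ for all $b\in V(C)$, and $v$ would attain the maximum.

\emph{Condition} (c). Let $A=\{\langle\theta,\cdot\rangle>t\}$ and let $v$ be a vertex in $A$. As long as we are at a free vertex, move to a neighbor with larger $\langle\theta,\cdot\rangle$. We stay in $A$, never return, and so reach a vertex of $C$ in $A$. These vertices are consecutive on $C$ by (H2). Hence $G[V\cap A]$ is connected, and Proposition~\ref{prop:convex} applies.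
\end{proof}

\section{Gluing along 2-separations}\label{sec:two}

We call a graph \emph{$2$-connected} if it is loopless and connected, has an edge, and any two distinct edges lie on a common cycle; two parallel edges form a cycle, and a single edge qualifies. A partition $E(G)=E_1\sqcup E_2$ determines subgraphs $G_1,G_2$, where $G_i$ consists of the edges in $E_i$ and their endpoints. It is a \emph{$2$-separation} if $|E_1|,|E_2|\ge2$ and $G_1,G_2$ have exactly two common vertices.

\begin{lemma}\label{lem:sep}
Let $G$ be $2$-connected with at least $4$ edges.
\begin{itemize}
\item[(1)] If $G$ has no $2$-separation, then $G$ is simple and $3$-connected.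
\item[(2)] Given a $2$-separation with common vertices $x,y$, let $J_i=G_i+e_i$ with a new edge $e_i$ joining $x$ and $y$. Then $J_1,J_2$ are $2$-connected and have fewer edges than $G$.
\end{itemize}
\end{lemma}

\begin{proof}
For any partition into nonempty parts, a cycle through an edge of each part changes sides at two distinct vertices at least. So $G_1$ and $G_2$ always have at least two common vertices.

(1) Two parallel edges and the remaining edges would form a $2$-separation. So $G$ is simple, and with at least $4$ edges it has at least $4$ vertices. Every edge lies on a cycle, so all degrees are at least $2$. Let $X$ be a set of one or two vertices with $G-X$ disconnected, and let $K,K'$ be two components. Let $E_1$ be the set of edges with an endpoint in $K$ and $E_2$ the rest, which includes all edges with an endpoint in $K'$. Each part contains the edges at some vertex, hence at least two edges. A vertex of $K$ meets only edges of $E_1$, and a vertex outside $K\cup X$ only edges of $E_2$, so all common vertices lie in $X$. As there are at least two, $|X|=2$ and we have a $2$-separation.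

(2) We have $|E(J_1)|=|E_1|+1<|E(G)|$ as $|E_2|\ge2$. A cycle of $G$ that uses both sides changes sides only at $x$ and $y$, so it consists of an $x$--$y$ path in $G_1$ and one in $G_2$, and replacing the latter by $e_1$ gives a cycle of $J_1$. Two edges of $E_1$ lie on a cycle of $G$, hence, after this replacement if necessary, on a cycle of $J_1$. An edge of $E_1$ lies on a cycle of $G$ with an edge of $E_2$, hence on a cycle of $J_1$ with $e_1$. In particular $J_1$ is connected. The argument for $J_2$ is the same with the indices exchanged.
\end{proof}

To use the independence of a projection of $J_i$ for a function $m$ on $G$, we let a path on the other side play the part of $e_i$.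

\begin{lemma}\label{lem:subdiv}
Let a subgraph of $G$ be a subdivision of a loopless graph $K$, the edge $k$ of $K$ corresponding to a path $\Pi_k$ from $k^-$ to $k^+$. For an edge--vertex function $m$ on $G$ put $m_K(k,v)=m(\Pi_k,v)$. Then for disjoint edges $k,k'$ of $K$,
\[
c_{m_K}(k,k')=\sum_{e,e'}\Pi_k(e)\,\Pi_{k'}(e')\,c_m(e,e').
\]
\end{lemma}

\begin{proof}
A vertex of $K$ not on $k$ is not on $\Pi_k$, so $m_K$ is defined. The paths $\Pi_k,\Pi_{k'}$ have no common vertex and $\partial\Pi_k=\partial k$, so the claim is \eqref{eq:sum}.
\end{proof}

For the constructions in the plane we regard a drawing as lying on a PL $2$-sphere, inside one face of the boundary of a tetrahedron, and use three facts.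
\begin{itemize}
\item[(P1)] The closure of the complement of a PL disk in a PL $2$-sphere is a PL disk.
\item[(P2)] A PL homeomorphism between the boundaries of two PL disks extends to the disks.
\item[(P3)] A PL homeomorphism may bend two strands at a double point, but their four branches still alternate. In a small round disk about the point, replace each strand by the chord between its ends; the chords cross exactly once. So double points can be made straight again without changing which pairs cross.
\end{itemize}
By (P3), moving a drawing by a PL homeomorphism of disks preserves independence. A \emph{lens} along an embedded PL arc with ends $x,y$ is a thin PL disk that contains the arc, meets it on the boundary only in $x$ and $y$, and is a narrow sector near each of them.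

\begin{proposition}\label{prop:two}
Let $G$ be $2$-connected and $e_0$ an edge. Then $G$ has an independent projection in which $e_0$ is uncrossed.
\end{proposition}

\begin{proof}
We use induction on the number of edges. With at most $3$ edges, $G$ is a single edge, two or three parallel edges, or a triangle, and a plane embedding serves. With at least $4$ edges and no $2$-separation, Lemma~\ref{lem:sep}(1) and Proposition~\ref{prop:three} apply. So let $E_1\sqcup E_2$ be a $2$-separation with common vertices $x,y$, named so that $e_0\in E_1$. By Lemma~\ref{lem:sep}(2) and induction, $J_1$ has an independent projection $D_1$ with $e_0$ uncrossed, and $J_2$ has an independent projection $D_2$ with $e_2$ uncrossed.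

We want to draw $G_2$ in place of $e_1$. Since $e_2$ is uncrossed, $G_2$ fits into a disk with $x$ and $y$ on the boundary. But $e_1$ may be crossed, and each edge $f$ that crosses $e_1$ must now cross $G_2$. We let it cross exactly the edges at $y$, so that an $x$--$y$ path in $G_2$ meets $f$ in its last edge only; this will isolate each new crossing.

\emph{Construction} (Figure~\ref{fig:glue}). On the sphere, take a lens along $D_2(e_2)$ that meets the drawing only in $e_2$, and let $Q$ be the closure of its complement. By (P1), $Q$ is a disk; it contains $D_2(G_2)$, which meets $\partial Q$ only in $x$ and $y$. Near $y$ the drawing is a union of segments that start at $y$. Let $\Delta$ be the intersection of $Q$ with a small square centered at $y$. It is the cone with apex $y$ over an arc $\tau'$ in the boundary of the square, and $D_2(G_2)\cap\Delta$ consists of one radial segment from $y$ to an interior point of $\tau'$, called a \emph{strand}, for each edge of $G_2$ at $y$.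

By (i), $D_1(e_1)$ is an embedded arc, crossed once by each of certain edges that are disjoint from $e_1$. Take a lens $B$ along it, so thin that it meets $D_1(J_1)$ only in $e_1$ and in pairwise disjoint short arcs across $B$, one for each edge crossing $e_1$. Cut $B$ along an arc $\tau$ across $B$, between $x$ and the first of these arcs, into disks $B_x\ni x$ and $B_y\ni y$. Let $T$ be a triangle with as many chords parallel to the base as there are transverse arcs. The arcs cut $B_y$, and the chords cut $T$, into successive disks; matching first their boundaries and then, by (P2), their interiors gives a PL homeomorphism $B_y\to T$ that takes $y$ to the apex, $\tau$ to the base, and arcs to chords. The cone over a PL homeomorphism from $\tau'$ to the base is a PL homeomorphism $\Delta\to T$ that takes strands to segments from the apex to the base, and such a segment crosses each chord once. Composing, we obtain a PL homeomorphism $\Delta\to B_y$ with $y\mapsto y$ and $\tau'\to\tau$ under which each strand crosses each transverse arc exactly once. Extend $\tau'\to\tau$ to the boundaries of the disks $\overline{Q\setminus\Delta}$ and $B_x$ with $x\mapsto x$, and then to the disks by (P2). This gives a PL homeomorphism $Q\to B$.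

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (0,0)--(1,1)--(7,1)--(8,0)--(7,-1)--(1,-1)--cycle;
\draw[dashed] (3,-1)--(3,1) node[above] {$\tau$};
\draw (1.8,0.5)--(3,0.55)--(8,0) (1.8,0)--(8,0) (1.8,-0.5)--(3,-0.55)--(8,0);
\draw (0,0)--(1.5,0.4) (0,0)--(1.5,-0.4);
\filldraw[fill=gray!25] (1.8,0) ellipse (0.85 and 0.72);
\draw[thick] (4.5,-1.5)--(4.5,1.5) node[above] {$f$};
\draw[thick] (6,-1.5)--(6,1.5) node[above] {$f'$};
\draw[thick] (-1,0.7)--(0,0)--(-1,-0.7) (9,0.7)--(8,0)--(9,-0.7);
\fill (0,0) circle (0.06) node[left=3pt] {$x$};
\fill (8,0) circle (0.06) node[right=3pt] {$y$};
\node at (1.5,-1.3) {$B_x$}; \node at (7,-1.3) {$B_y$};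
\end{tikzpicture}
\caption{The edge $e_1$ from $x$ to $y$ is replaced by $G_2$ inside a lens $B=B_x\cup B_y$. All vertices of $G_2$ other than $x,y$ and all double points of $G_2$ lie in the shaded region in $B_x$. Only the edges of $G_2$ at $y$ enter $B_y$, and each crosses once every edge $f,f'$ of $G_1$ (thick) that crossed $e_1$.}\label{fig:glue}
\end{figure}

Delete $e_1$ from $D_1(J_1)$, insert the image of $D_2(G_2)$ in $B$, and apply (P3). The result is a regular projection $D$ of $G$, and its double points are
\begin{itemize}
\item[(A)] those of $D_1$ between edges of $G_1$;
\item[(B)] those of $D_2$ between edges of $G_2$;
\item[(C)] one double point of $f$ and $g$, for each $f\in E_1$ crossing $e_1$ in $D_1$ and each $g\in E_2$ incident with $y$.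
\end{itemize}
In (C) the edge $f$ contains neither $x$ nor $y$, so it is disjoint from every edge of $G_2$. Hence (i) holds, and $e_0$ is uncrossed in $D$ because it is uncrossed in $D_1$.

\emph{Condition} (ii). Let $c=c_m$ vanish on all disjoint pairs of $G$ that do not cross in $D$.

\emph{Pairs of type} (B). A cycle of $J_1$ through $e_1$ yields an $x$--$y$ path $\Pi$ in $G_1$, and $G_2\cup\Pi$ is a subdivision of $J_2$ with $\Pi$ in place of $e_2$. Let $m_2$ be the function on $J_2$ given by Lemma~\ref{lem:subdiv}. If $g\in E_2$ is disjoint from $e_2$, it contains neither $x$ nor $y$, so it is disjoint from all edges of $G_1$ and crosses none of them; thus $c_{m_2}(e_2,g)$ is a sum of zeros. For disjoint $g,g'\in E_2$ we have $c_{m_2}(g,g')=c(g,g')$, which is $0$ if $g,g'$ do not cross in $D_2$. Independence of $D_2$ gives $c(g,g')=0$ for all disjoint $g,g'\in E_2$.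

\emph{Pairs of types} (A) \emph{and} (C). Let $g$ be any edge of $G_2$ at $y$; there is one, since $y\in G_2$. A cycle of $J_2$ through $e_2$ and $g$ yields an $x$--$y$ path $\Pi'$ in $G_2$ that contains $g$, necessarily as its edge at $y$. Now $G_1\cup\Pi'$ is a subdivision of $J_1$ with $\Pi'$ in place of $e_1$; let $m_1$ be the function on $J_1$ given by Lemma~\ref{lem:subdiv}. Let $f\in E_1$ be disjoint from $e_1$. The edges of $\Pi'$ other than $g$ are disjoint from $f$ and not incident with $y$, so they do not cross $f$, and $c_{m_1}(e_1,f)=\pm c(g,f)$. If $e_1,f$ do not cross in $D_1$, then $g,f$ do not cross in $D$ and this number is $0$. For disjoint $f,f'\in E_1$ we have $c_{m_1}(f,f')=c(f,f')$, which is $0$ if $f,f'$ do not cross in $D_1$. Independence of $D_1$ gives $c(f,f')=0$ for all disjoint $f,f'\in E_1$, and $c(g,f)=0$ for all $f\in E_1$ disjoint from $e_1$. As $g$ was arbitrary, $c$ vanishes on all crossing pairs, hence everywhere.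
\end{proof}

\section{Blocks and the proof of Theorem~\ref{thm:main}}\label{sec:blocks}

Let $G$ be any finite graph. It is a standard fact that ``equal or on a common cycle'' is an equivalence relation on the edges. The \emph{blocks} of $G$ are its isolated vertices and the subgraphs formed by the equivalence classes. A loop is a class by itself. All edges of a cycle are equivalent, so every other class forms a $2$-connected graph in the sense of Section~\ref{sec:two}.

The blocks of a component with an edge can be ordered so that each block after the first meets the union of the preceding ones in exactly one vertex. Indeed, let $U$ be a connected union of blocks that is not the whole component, and let $B$ be the block of an edge outside $U$ with an endpoint in $U$. If $B$ met $U$ in two vertices, a path in $B$ between them would contain a subpath between distinct vertices of $U$ with no inner vertex in $U$, and with a path in $U$ it would form a cycle through edges of two different blocks.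

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Give each $2$-connected block an independent projection with the prescribed edge uncrossed (Proposition~\ref{prop:two}), and give each loop a plane embedding. Assemble each component in the order above. To attach a block $B$ at a vertex $x$, view its projection on the sphere and remove the interior of a thin triangle with corner $x$ that meets the image of $B$ only in $x$. By (P1) what remains is a disk that contains the image of $B$ and meets it on the boundary only in $x$. By (P2) this disk can be mapped, with $x$ going to $x$, onto a small triangle with corner $x$ that meets the part already drawn only in $x$; then apply (P3). Draw different components in disjoint disks. In the resulting regular projection every double point is formed by two edges of the same $2$-connected block, and the crossing pairs of each block are unchanged. So each non-loop block has an independent projection with the prescribed edge uncrossed.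

Let $\varphi,\psi$ be obtained from this projection, with $\Phi\circ\varphi=\psi$ and $\Phi$ orientation preserving. For each $2$-connected block $B$ we have $\Phi\circ\varphi|_B=\psi|_B$, and $\varphi|_B,\psi|_B$ are obtained from an independent projection of $B$. By Proposition~\ref{prop:indep} they have the same over/under information. This accounts for all double points.
\end{proof}

\section{Further consequences}\label{sec:further}

For a loopless graph $B$ let $L_{\mathbf{Q}}(B)$ be the space of $\mathbf{Q}$-valued functions on unordered pairs of disjoint edges, for the fixed orientations, modulo the subspace of all $c_m$. The \emph{class} of a disjoint pair is the class of the function that is $1$ on this pair and $0$ elsewhere. The crossing number $\operatorname{cr}(G)$ is the least number of double points of a regular projection of $G$.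

\begin{theorem}\label{thm:further}
Let $D$ be the projection of $G$ constructed in Section~\ref{sec:blocks}.
\begin{itemize}
\item[(1)] Embeddings obtained from $D$ by different over/under choices cannot be joined by a continuous family of maps $\varphi_t\colon G\to\mathbf{R}^3$ with $\varphi_t(p)\ne\varphi_t(q)$ whenever $p,q$ lie in disjoint closed cells of $G$.
\item[(2)] For each $2$-connected block $B$ with $p_B$ double points, the $p_B$ classes of the crossing pairs are linearly independent in $L_{\mathbf{Q}}(B)$. In particular $\operatorname{cr}(G)\le\sum_B\dim L_{\mathbf{Q}}(B)$.
\item[(3)] Every drawing that satisfies the hypotheses of Proposition~\ref{prop:convex} is completely distinguishable. For example, so is every straight-line drawing of $K_n$ $(n\ge4)$ that satisfies \textup{(a)} and whose convex hull is a triangle.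
\end{itemize}
\end{theorem}

\begin{proof}
(1) Let $\varphi_0,\varphi_1$ be joined by such a family, and let $B$ be a $2$-connected block. The maps $\varphi_t\times\varphi_t\colon\widehat B\to Y$ form a homotopy, so $\mathcal{L}(\varphi_0|_B)=\mathcal{L}(\varphi_1|_B)$, and Proposition~\ref{prop:indep} shows that the choices agree on $B$.

(2) By (i) there are $p_B$ crossing pairs. A linear relation among their classes says that a combination of their indicator functions equals some $c_m$. This $c_m$ vanishes on noncrossing pairs, so it is $0$ by (ii), and the relation is trivial. Thus $p_B\le\dim L_{\mathbf{Q}}(B)$, and $D$ has $\sum_Bp_B$ double points.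

(3) The first claim combines Propositions~\ref{prop:convex} and~\ref{prop:indep}. For $K_n$ let $C$ be the triangle bounding the convex hull. It is induced, and the other vertices lie in its interior because no three vertices are collinear. Every nonempty vertex set of $K_n$ spans a connected subgraph, so $K_n-V(C)$ is connected and (c) holds.
\end{proof}

\begin{thebibliography}{9}
\bibitem{cdp} \emph{Completely distinguishable projections of spatial graphs}, \texttt{https://www.lab.twcu.ac.jp/nick/tok7.pdf}.
\end{thebibliography}
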